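# Order three or order nine: Ceresa classes on the Picard curves $y^3=x^4-12x^2+tx-12$

## 1. Order three as a first guess for a family of Picard curves

The number to keep in mind at the start is $3$. We study the curves
$$C_t:\ y^3=x^4-12x^2+tx-12 ,$$
each of which carries an automorphism of order three, and a certain cycle class on the Jacobian of $C_t$ that this automorphism fixes. The first guess is that this class has order exactly $3$ for every admissible $t$. That is a conjecture posed in "Ceresa Cycles", https://math.huji.ac.il/~shnidman/OberwolfachCeresa.pdf. Let me make it precise and then test it.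

Let $C$ be a smooth projective curve of genus $g\ge2$ over an algebraically closed field $k$, with Jacobian $J$. We write $\mathrm{CH}^i(J)$ for codimension-$i$ cycles with $\mathbb Z$-coefficients modulo rational equivalence.

**Definition 1.** For $e\in C(k)$ let $\iota_e:C\hookrightarrow J$, $x\mapsto[x-e]$, be the Abel–Jacobi embedding. The Ceresa cycle with base point $e$ is
$$\kappa_e(C)=[\iota_e(C)]-[-\iota_e(C)]\in\mathrm{CH}^{g-1}(J).$$

*Example.* Let $C$ be hyperelliptic with involution $h$, and let $e$ be a fixed point of $h$. The divisors $x+h(x)$ and $2e$ are linearly equivalent, so $-\iota_e(x)=\iota_e(h(x))$. Hence $-\iota_e(C)=\iota_e(C)$ and $\kappa_e(C)=0$. This covers genus $2$ with a Weierstrass base point, so the first interesting genus is $3$.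

Two formal properties will be used constantly. Clearly $[-1]_*\kappa_e=-\kappa_e$. If $\alpha$ is an automorphism of $C$ fixing $e$, and $\alpha$ also denotes the induced automorphism of $J$, then $\alpha\circ\iota_e=\iota_e\circ\alpha$, so $\alpha_*\kappa_e=\kappa_e$.

**Definition 2.** For $f=x^4+ax^2+bx+c$ with nonzero discriminant, the Picard curve $C_f$ is $y^3=f(x)$. In characteristic $0$ it is a smooth plane quartic, of genus $3$. Its closure is $Y^3Z=X^4+aX^2Z^2+bXZ^3+cZ^4$; setting $Z=0$ forces $X=0$, so there is a unique point at infinity $\infty=[0:1:0]$, and near it the equation $Z=X^4+\cdots$ shows smoothness. The automorphism $\rho:(x,y)\mapsto(x,\omega y)$, with $\omega$ a primitive cube root of unity, fixes $\infty$.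

So $\kappa_\infty(C_f)\in\mathrm{CH}^2(\mathrm{Jac}(C_f))$. The conjecture says: for every $t\in\mathbb C$ such that $x^4-12x^2+tx-12$ has nonzero discriminant, $\kappa_\infty(C_t)$ has order exactly $3$.

What is special about the coefficients $-12$? With $a=c=-12$ we have $a^2+12c=0$. Conversely, let $a^2+12c=0$ over an algebraically closed field of characteristic $0$. The substitution $x=\lambda x'$, $y=\lambda^{4/3}y'$ turns $(a,b,c)$ into $(\lambda^{-2}a,\lambda^{-3}b,\lambda^{-4}c)$. If $a\ne0$ we can reach $a=-12$, and then $c=-12$. If $a=0$, then $c=0$, and $b\neq0$ because the discriminant is nonzero, so we can reach $b=1$. Thus the smooth Picard curves with $a^2+12c=0$ are, up to isomorphism, the $C_t$ and the single curve $y^3=x^4+x$. The two most symmetric ones are $C_0$, with the extra symmetry $x\mapsto-x$, and $y^3=x^4+x$, with a symmetry of order $9$.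

We shall use the standard operations on Chow groups: proper push-forward, intersection with a divisor, and the projection formula. We also recall one textbook fact.

**Fact 1.** If $k_0\subset\Omega$ are algebraically closed fields and $Z/k_0$ is a smooth projective variety, then $\mathrm{CH}^i(Z)\to\mathrm{CH}^i(Z_\Omega)$ is injective.

Indeed, a rational equivalence over $\Omega$ is defined over a finitely generated extension $k_0(V)$. It spreads out over a nonempty open subset of $V$, and it can be specialized at a $k_0$-point of that subset. In particular, for $t\in\bar{\mathbb Q}$ the order of $\kappa_\infty(C_t)$ is the same over $\bar{\mathbb Q}$ and over $\mathbb C$.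

## 2. What symmetry gives on $y^3=x^4+x$, and where the argument for three breaks

Let $\theta=e^{2\pi i/9}$ and $\omega=\theta^3$. On $y^3=x^4+x$ put
$$\sigma:(x,y)\mapsto(\theta^3x,\theta^4y).$$
Both sides of the equation are multiplied by $\theta^{12}=\theta^3$, so $\sigma$ is an automorphism. It has order $9$, fixes $\infty$, and $\sigma^3=\rho$. The holomorphic differentials $\frac{dx}{y^2},\frac{x\,dx}{y^2},\frac{dx}{y}$ are multiplied by $\theta^{3-8}=\theta^4$, $\theta^{6-8}=\theta^7$, $\theta^{3-4}=\theta^8$. Adding complex conjugates,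
$$\sigma^*\ \text{has eigenvalues}\ \theta^i,\quad i\in\{1,2,4,5,7,8\},\quad\text{on } H^1(J,\mathbb C)=H^1(C,\mathbb C).\tag{1}$$
Since $H^3(J)=\wedge^3H^1(J)$, the eigenvalues on $H^3$ are $\theta^{i+j+k}$ with distinct $i,j,k$ from this set. When is $i+j+k\equiv0\pmod3$? If $p$ of the three are $\equiv1$ and $3-p$ are $\equiv2$, the sum is $\equiv 6-p$, so $p\in\{0,3\}$, and the triple is $\{1,4,7\}$ or $\{2,5,8\}$. The sums are $12$ and $15$, neither of which is $0$ modulo $9$. So $1$ is not an eigenvalue: two eigenvalues are primitive cube roots of unity, and the other eighteen are primitive ninth roots. As $\sigma^*$ has finite order it is diagonalizable. With $\Phi_3=x^2+x+1$ and $\Phi_9=x^6+x^3+1$, and $\sigma_*=(\sigma^*)^{-1}$,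
$$\Phi_3(\sigma_*)\,\Phi_9(\sigma_*)=1+\sigma_*+\cdots+\sigma_*^8=0\quad\text{on }H^3(J,\mathbb Z).\tag{2}$$

**Definition 3.** For a complex abelian variety $A$, let $J^2(A)=H^3(A,\mathbb C)/(F^2H^3+H^3(A,\mathbb Z))$. As a real torus it is $H^3(A,\mathbb R)/H^3(A,\mathbb Z)$. The Abel–Jacobi map $AJ:\mathrm{CH}^2(A)_{\hom}\to J^2(A)$ is a homomorphism, functorial for automorphisms. (The analogue one degree down is the identification of $\mathrm{Pic}^0(A)$ with the torus $H^1(A,\mathbb R)/H^1(A,\mathbb Z)$.)

Since $[-1]$ acts trivially on $H^4$, the class $\kappa_\infty$ is homologically trivial. Put $\nu=AJ(\kappa_\infty)$. From $\sigma_*\kappa_\infty=\kappa_\infty$ we get $\sigma_*\nu=\nu$, so (2) gives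
$$0=\Phi_3(\sigma_*)\Phi_9(\sigma_*)\nu=\Phi_3(1)\Phi_9(1)\nu=9\nu.\tag{3}$$

Here is the tempting argument for $3$. Note $\Phi_3(1)=\Phi_9(1)=3$. Write $T=J^2(J)$, $A'=\Phi_9(\sigma_*)T$ and $A''=\Phi_3(\sigma_*)T$; these subtori are killed by $\Phi_3(\sigma_*)$ and $\Phi_9(\sigma_*)$ respectively. A $\sigma$-fixed point of $A'$ is killed by $\Phi_3(1)=3$, a $\sigma$-fixed point of $A''$ by $\Phi_9(1)=3$. Up to isogeny $T$ is the product of $A'$ and $A''$, so one expects $3\nu=0$.

This stops at one exact place. Since $x^3\equiv1$ modulo $\Phi_3$, we have $\Phi_9=3+h\,\Phi_3$ with $h\in\mathbb Z[x]$. As $T$ is divisible, this gives $T=A'+A''$, so we can write $\nu=\nu'+\nu''$. But the same identity says only that $A'\cap A''$ is killed by $3$, not that it is zero. From $\sigma_*\nu=\nu$ we learn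
$$(\sigma_*-1)\nu'=-(\sigma_*-1)\nu''\in A'\cap A'',$$
and we cannot conclude that $\nu'$ and $\nu''$ are fixed. Symmetry proves $9\nu=0$ and stops there.

On $C_0$ the symmetry test gives nothing at all. The automorphism $(x,y)\mapsto(-x,y)$ acts on the $\omega$-eigenspace of $\rho^*$ in $H^1$, which has basis $\frac{dx}{y^2},\frac{x\,dx}{y^2},\overline{\frac{dx}y}$, by $-1,+1,-1$, with determinant $+1$, so the top exterior power of that eigenspace is a line in $H^3$ fixed by it and by $\rho$. There is no contradiction with $3$ so far, but a factor of $3$ is loose. Here is how it is settled.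

**Theorem A.** For $C_0:\ y^3=x^4-12x^2-12$ one has $3\,\kappa_\infty(C_0)\ne0$ in $\mathrm{CH}^2(\mathrm{Jac}(C_0))$ over $\bar{\mathbb Q}$ (equivalently over $\mathbb C$). So $\kappa_\infty(C_0)$ does not have order $3$, and the conjecture is false.

**Theorem B.** Let $\Omega$ be an algebraically closed field of characteristic $0$ and let $f=x^4+ax^2+bx+c\in\Omega[x]$ have nonzero discriminant and $a^2+12c=0$. Then $\kappa_\infty(C_f)$ has order exactly $9$. In particular this holds for every $C_t$ with $t^2\ne512$ (here $a=c=-12$), and for $y^3=x^4+x$.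

We shall see in Section 7 that $C_t$ is smooth exactly when $t^2\neq512$, so the guess fails for every admissible $t$. Theorem A, proved in Sections 3–6, is a computation in characteristic $2$, and its only input beyond basic facts is Fulton's specialization map. Theorem B, in Sections 7–10, uses Theorem A and several published theorems.

## 3. Ceresa classes under specialization to a residue field

To show that a class is not killed by $3$, we move it to a field where we can compute. The model is an elliptic curve over a discrete valuation ring (DVR): if $mP=O$ on the generic fibre, then $m\bar P=\bar O$ on the special fibre. So a reduction $\bar P$ not killed by $m$ shows $mP\ne O$.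

**Lemma 1.** Let $R$ be a DVR with fraction field $F$ and residue field $k$. Let $\mathcal C/R$ be a smooth projective curve with geometrically connected fibres of genus $g\ge2$ and a section $e$. Let $m\in\mathbb Z$. If $m\,\kappa_e(\mathcal C_{\bar F})=0$, then $m\,\kappa_e(\mathcal C_{\bar k})=0$.

*Proof.* Let $\mathcal J/R$ be the relative Jacobian, an abelian scheme whose fibres are the Jacobians of the fibres of $\mathcal C$, and $\iota_e:\mathcal C\hookrightarrow\mathcal J$ the Abel–Jacobi closed immersion.

A rational equivalence over $\bar F$ involves finitely many subvarieties and functions, so it is defined over a finite extension $F'/F$, and $m\,\kappa_e=0$ already in $\mathrm{CH}^{g-1}(\mathcal J_{F'})$. Let $R'$ be the localization of the integral closure of $R$ in $F'$ at a maximal ideal. By the Krull–Akizuki theorem $R'$ is a DVR dominating $R$, with residue field $k'$ finite over $k$.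

Fulton's specialization homomorphism (*Intersection Theory*, §20.3)
$$\mathrm{CH}^{g-1}(\mathcal J_{F'})\to\mathrm{CH}^{g-1}(\mathcal J_{k'})$$
sends $[\mathcal V_{F'}]$ to $[\mathcal V_{k'}]$ for every closed integral $\mathcal V\subset\mathcal J_{R'}$ flat over $R'$. Take $\mathcal V=\iota_e(\mathcal C_{R'})$ and $\mathcal V=-\iota_e(\mathcal C_{R'})$, which are smooth over $R'$; their special fibres are $\pm\iota_e(\mathcal C_{k'})$. So $\kappa_e(\mathcal C_{F'})$ maps to $\kappa_e(\mathcal C_{k'})$. Since the map is a homomorphism, $m\,\kappa_e(\mathcal C_{k'})=0$. Pull back to $\bar k\supset k'$. $\square$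

## 4. A smooth model of $C_0$ at the prime $2$

Let
$$\bar C:\ y^3=x^4+x\quad\text{over }\bar{\mathbb F}_2 .$$
More generally, for $u\ne0$ in characteristic $2$ the plane quartic $Y^3Z=X^4+uXZ^3$ is smooth. With $G=Y^3Z+X^4+uXZ^3$ we have $\partial_XG=uZ^3$, which vanishes only if $Z=0$. Then $\partial_ZG=Y^3+uXZ^2$ forces $Y=0$, and the equation forces $X=0$. In particular $y^3=x^4+x$ over $\mathbb Q$ has good reduction $\bar C$ at $2$. For $C_0$ the reduction is less visible.

**Proposition 2.** If $m\,\kappa_\infty(C_0)=0$ over $\bar{\mathbb Q}$, then $m\,\kappa_\infty(\bar C)=0$.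

*Proof.* The purpose is to find coordinates in which $C_0$ has smooth reduction, and then to apply Lemma 1.

Let $f=x^4-12x^2-12$ and choose $r$ with $r^2=6+4\sqrt3$. Then $(r^2-6)^2=48$, that is, $f(r)=0$. Let $F$ be a number field containing $r,\sqrt2,\sqrt3$, let $v$ be a valuation of $F$ above $2$ with $v(2)=1$, and let $R$ be its valuation ring, a DVR.

We need two valuations. First $r^2=2(3+2\sqrt3)$, and $3+2\sqrt3$ has norm $9-12=-3$, so it is a unit at $v$. Hence $v(r)=\frac12$. Second, $(1+\sqrt3)^2=2(2+\sqrt3)$, and $2+\sqrt3$ has norm $1$. Hence $v(1+\sqrt3)=\frac12$.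

Put $x=2^{3/2}X+r$ and $y=4Y$. The Taylor coefficients of $f$ at $r$ are
$$f'(r)=4r(r^2-6)=16\sqrt3\,r,\qquad \tfrac12f''(r)=6r^2-12=24+24\sqrt3,\qquad \tfrac16f'''(r)=4r .$$
Thus $f(x)=64X^4+4r\,2^{9/2}X^3+8(24+24\sqrt3)X^2+16\sqrt3\,r\,2^{3/2}X$, and dividing $y^3=f(x)$ by $64$ gives
$$Y^3=X^4+\sqrt2\,r\,X^3+3(1+\sqrt3)X^2+\frac{\sqrt3\,r}{\sqrt2}X .$$
The coefficients of $X^3,X^2,X$ have valuations $1,\frac12,0$. So the right side lies in $R[X]$ and reduces to $X^4+uX$ with $u\ne0$. The special fibre is smooth by the computation above, so the homogenized equation defines a smooth projective curve $\mathcal C/R$ with section $\infty=[0:1:0]$ and generic fibre isomorphic to $(C_0,\infty)$.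

Finally choose $\lambda,\mu\in\bar{\mathbb F}_2$ with $\lambda^3=u$ and $\mu^3=\lambda^4$. Substituting $X=\lambda x$, $Y=\mu y$ gives $\lambda^4y^3=\lambda^4x^4+u\lambda x=\lambda^4(x^4+x)$. So the geometric special fibre is $(\bar C,\infty)$, and Lemma 1 applies. $\square$

## 5. Three maps from $\bar C$ to $u^2+u=Y^3$, and what the diagonal sees

From here to the end of Section 6 we work over $\bar{\mathbb F}_2$. Let $\zeta$ be a primitive ninth root of unity and $\omega=\zeta^3$ (now in characteristic $2$), so $\mathbb F_4=\{0,1,\omega,\omega^2\}$ and $1+\omega+\omega^2=0$. Since $9\mid63$, $\zeta\in\mathbb F_{64}$. The order of $4$ modulo $9$ is $3$, so $\zeta$ has degree $3$ over $\mathbb F_4$. Let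
$$E:\ u^2+u=Y^3,\qquad O\ \text{the point at infinity},\qquad -(Y,u)=(Y,u+1).$$

**The maps.** Define
$$p_1=(y,\ x^2+x),\qquad p_2=(\zeta^2y,\ \omega x^2+\omega^2x),\qquad p_3=(\zeta y,\ \omega^2x^2+\omega x),$$
and let $u_i$ be the second coordinate of $p_i$. These land in $E$:
$$u_1^2+u_1=x^4+x=y^3,\qquad u_2^2+u_2=\omega^2x^4+\omega x^2+\omega x^2+\omega^2x=\omega^2(x^4+x)=(\zeta^2y)^3,$$
$$u_3^2+u_3=\omega x^4+\omega^2x^2+\omega^2x^2+\omega x=\omega(x^4+x)=(\zeta y)^3 .$$
Moreover
$$u_1+u_2+u_3=0.\tag{4}$$
Each $p_i$ is nonconstant, hence surjective, and sends affine points to affine points, so $p_i(\infty)=O$. Its degree is $2$, since $y$ has degree $4$ on $\bar C$ and $Y$ has degree $2$ on $E$. Put $p=(p_1,p_2,p_3):\bar C\to E^3$. By the Albanese property there is a homomorphism $\Phi:\mathrm{Jac}\,\bar C\to E^3$ with $\Phi\circ\iota_\infty=p$, and therefore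
$$\Phi_*\kappa_\infty(\bar C)=p_*[\bar C]-[-1]_*p_*[\bar C]\in\mathrm{CH}^2(E^3).\tag{5}$$

**Torsion on $E$.** The purpose here is to read torsion off coordinates. Let $\pi(Y,u)=(Y^4,u^4)$ be the $4$-Frobenius. We claim
$$\pi(P)=-2P\qquad\text{for all }P\in E(\bar{\mathbb F}_2).\tag{6}$$
For $P=O$ this is clear. Let $P=(Y_0,u_0)$. Differentiating $u^2+u=Y^3$ gives $du=Y^2dY$, so the tangent at $P$ has slope $Y_0^2$. Substituting $u=mY+c$ into the equation shows that the $Y$-coordinates on a line of slope $m$ sum to $m^2$. So the third intersection point has $Y=Y_0^4-2Y_0=Y_0^4$. There $u=u_0+Y_0^2(Y_0^4+Y_0)=u_0+Y_0^6+Y_0^3$, and from $Y_0^3=u_0^2+u_0$,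
$$u=u_0+(u_0^4+u_0^2)+(u_0^2+u_0)=u_0^4 .$$
So the third point is $\pi(P)$, and $2P+\pi(P)=O$. This proves (6). Since $\pi^3=[-8]$, it follows that
$$3P=O\iff\pi(P)=P\iff P\in E(\mathbb F_4),\qquad 9P=O\iff\pi^3(P)=P\iff P\in E(\mathbb F_{64}).\tag{7}$$

**Projecting to a surface sees nothing.** The first thing one would try is to push $\kappa_\infty(\bar C)$ to $E\times E$ by two of the maps, because codimension-one cycles are easy. Let $i\ne j$, $Z=(p_i,p_j)_*[\bar C]\in\mathrm{CH}^1(E\times E)$ and $\delta=Z-[-1]^*Z$, which is the image of $\kappa_\infty(\bar C)$ since $[-1]_*=[-1]^*$. Because $[-1]^*$ acts trivially on divisors modulo $\mathrm{Pic}^0$, $\delta\in\mathrm{Pic}^0(E\times E)$. An element of $\mathrm{Pic}^0(E\times E)$ is determined by its restrictions to $E\times\{O\}$ and $\{O\}\times E$. The restriction of $Z$ to $E\times\{O\}$ is $p_{i*}p_j^*[O]=p_{i*}(2[\infty])=2[O]$, because only $\infty$ maps to $O$ under $p_j$. This is invariant under $[-1]^*$, so $\delta$ restricts to $0$; the other axis is the same. So $\delta=0$ for all three pairs,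 and we must use all three factors.

**Intersecting with a graph in $E^3$.** For a group automorphism $\psi$ of $E$ let $D_\psi=\{(P_1,P_2,P_3):P_2=\psi(P_1)\}\subset E^3$. It is a smooth divisor, isomorphic to (graph of $\psi$)$\,\times E$, and $[-1]^*D_\psi=D_\psi$.

**Lemma 3.** Suppose $p(\bar C)\not\subset D_\psi$ and $p^*D_\psi=\sum_in_i[Q_i]+n_\infty[\infty]$ with $Q_i$ affine. If $m\,\kappa_\infty(\bar C)=0$, then $2m\sum_in_i\,p_3(Q_i)=O$ in $E$.

*Proof.* The idea is to cut the one-dimensional class (5) with $D_\psi$ down to points, project to the third factor, and add them up. By the projection formula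
$$\mathrm{pr}_{3*}(p_*[\bar C]\cdot D_\psi)=p_{3*}\,p^*D_\psi=\sum_in_i[p_3(Q_i)]+n_\infty[O].$$
Since $[-1]^*D_\psi=D_\psi$, the projection formula for $[-1]$ gives $[-1]_*p_*[\bar C]\cdot D_\psi=[-1]_*(p_*[\bar C]\cdot D_\psi)$. By (5),
$$\mathrm{pr}_{3*}\big(\Phi_*\kappa_\infty(\bar C)\cdot D_\psi\big)=\sum_in_i\big([p_3(Q_i)]-[-p_3(Q_i)]\big)\in\mathrm{CH}_0(E).$$
The unknown multiplicity $n_\infty$ has cancelled. The sum map $\mathrm{CH}_0(E)\to E(\bar{\mathbb F}_2)$ is a well-defined homomorphism, and it sends this class to $2\sum_in_i\,p_3(Q_i)$. If $m\kappa_\infty(\bar C)=0$, then $m$ times this point is $O$. $\square$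

**The diagonal.** Let us test $\psi=\mathrm{id}$. At an affine point the condition $p_1=p_2$ says $\zeta^2y=y$, so $y=0$, and $u_1=u_2$, that is, $u_3=0$ by (4). At $y=0$ the four points have $x=v\in\mathbb F_4$, and
$$\omega^2v^2+\omega v=0,1,1,0\quad\text{for } v=0,1,\omega,\omega^2.\tag{8}$$
So exactly $x=0$ and $x=\omega^2$ occur, both with $p_3$-image $\mathcal T=(0,0)$.

For the multiplicities, $x^4+x$ has $x$-derivative $1$, so $(x,y)\mapsto y$ is étale on the affine curve and $y-y_0$ is a uniformizer at every affine point with $y=y_0$. The divisor $p^*D_\psi$ is, as a scheme, the locus $p_2=\psi p_1$. Its ideal contains the difference of the $Y$-coordinates, here $(\zeta^2+1)y$, which vanishes to order one. So both multiplicities are $1$.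

Lemma 3 now says: if $m\kappa_\infty(\bar C)=0$, then $4m\mathcal T=O$. By (7), $\mathcal T$ has order $3$, so $3\mid m$. By Proposition 2, every $m$ with $m\kappa_\infty(C_0)=0$ is divisible by $3$, and by Lemma 1 the same is true for $y^3=x^4+x$ in characteristic $0$. The guess has survived another test.

## 6. A tilted diagonal and a point of order nine

The diagonal gave only $3$-torsion because its equation $\zeta^2y=y$ is homogeneous. That forces $y=0$ and traps the image point in $E(\mathbb F_4)=E[3]$. To leave $E[3]$ we want an automorphism of $E$ that translates the $Y$-coordinate, and in characteristic $2$ there is one: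
$$\varphi(Y,u)=(Y+1,\ u+Y+\omega).$$
It preserves $E$, because
$$(u+Y+\omega)^2+(u+Y+\omega)=u^2+u+Y^2+Y+\omega^2+\omega=Y^3+Y^2+Y+1=(Y+1)^3 .$$
It is invertible on affine points and fixes $O$, hence is a group automorphism. Let $D=D_\varphi$.

**Proposition 4.** If $m\,\kappa_\infty(\bar C)=0$, then $9\mid m$. In particular $3\,\kappa_\infty(\bar C)\ne0$.

*Proof.*

**Step 1.** The first step locates the affine points of $p^*D$. At an affine point, $p_2=\varphi p_1$ means $\zeta^2y=y+1$ and $u_2=u_1+y+\omega$. By (4) the second equation is a condition on $u_3=u_1+u_2$, so the two conditions are equivalent to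
$$y=y_0:=\frac1{1+\zeta^2},\qquad u_3=U:=y_0+\omega .$$
There are four points with $y=y_0$: their $x$-coordinates solve $x^4+x=y_0^3$ and differ by elements of $\mathbb F_4$. As $p_3$ lands in $E$, $u_3(x)$ is a root of $T^2+T=(\zeta y_0)^3=\omega y_0^3$. So is $U$. Indeed $y_0+1=\zeta^2y_0$, and
$$U^2+U=y_0^2+y_0+1=(y_0+1)^3+y_0^3=(\zeta^2y_0)^3+y_0^3=(\omega^2+1)y_0^3=\omega y_0^3 .$$
Hence $u_3(x)\in\{U,U+1\}$. Since $u_3(x+v)=u_3(x)+\omega^2v^2+\omega v$, formula (8) shows that exactly two of the four points have $u_3=U$. Both have the same image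
$$p_3=\mathcal R:=(\zeta y_0,\ U)\in E .$$

**Step 2.** This step shows that both multiplicities are $1$. The ideal of $p^*D$ contains $\zeta^2y-(y+1)=(\zeta^2+1)(y-y_0)$, and $y-y_0$ is a uniformizer at these points, by the étaleness noted in Section 5. So $p^*D$ is the sum of these two points and some multiple of $\infty$. Lemma 3 gives: if $m\,\kappa_\infty(\bar C)=0$, then $4m\mathcal R=O$.

**Step 3.** It remains to show that $\mathcal R$ has order exactly $9$. Since $\zeta,\omega\in\mathbb F_{64}$, both coordinates of $\mathcal R$ lie in $\mathbb F_{64}$, so $9\mathcal R=O$ by (7). Suppose $3\mathcal R=O$. By (7) the coordinate $\zeta y_0=\zeta/(1+\zeta^2)$ would be an element $\beta\in\mathbb F_4$, and $\beta\neq0$. Then $\beta\zeta^2+\zeta+\beta=0$, contradicting that $\zeta$ has degree $3$ over $\mathbb F_4$. So $\mathcal R$ has order $9$, and $4m\mathcal R=O$ forces $9\mid m$. $\square$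

**Proof of Theorem A.** If $3\kappa_\infty(C_0)=0$ over $\bar{\mathbb Q}$, then $3\kappa_\infty(\bar C)=0$ by Proposition 2, against Proposition 4. By Fact 1 the statement over $\mathbb C$ is equivalent. $\blacksquare$

## 7. The locus $a^2+12c=0$ and the $\rho$-invariant part of cohomology

We return to characteristic $0$, with $\omega=e^{2\pi i/3}$. Put
$$\Delta=8a^3+27b^2,\qquad S=\{(a,b)\in\mathbb A^2_{\mathbb C}:\Delta\ne0\},\qquad f_{a,b}=x^4+ax^2+bx-\tfrac{a^2}{12}.$$
Substitute $c=-a^2/12$ in $\mathrm{disc}=16a^4c-4a^3b^2-128a^2c^2+144ab^2c-27b^4+256c^3$. The $a^6$-terms add up to $-\frac43-\frac89-\frac4{27}=-\frac{64}{27}$, the $a^3b^2$-terms to $-4-12=-16$, and the $b^4$-term is $-27$. So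
$$\mathrm{disc}(f_{a,b})=-\tfrac1{27}(64a^6+432a^3b^2+729b^4)=-\tfrac1{27}\Delta^2 .$$
Thus $S$ parametrizes exactly the curves of Theorem B over $\mathbb C$. The curve $C_t$ is the point $(-12,t)$, where $\Delta=27(t^2-512)$, so it is smooth iff $t^2\ne512$.

Let $\pi:\mathcal J\to S$ be the relative Jacobian and $\kappa_s\in\mathrm{CH}^2(\mathcal J_s)$ the Ceresa class with base point $\infty$. We have $\rho_*\kappa_s=\kappa_s$, $[-1]_*\kappa_s=-\kappa_s$, and $\kappa_s$ is homologically trivial. The operator $\rho^*$ multiplies $\frac{dx}{y^2},\frac{x\,dx}{y^2},\frac{dx}y$ by $\omega,\omega,\omega^2$. Hence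
$$H^1(\mathcal J_s,\mathbb C)=V_\omega\oplus V_{\omega^2},\qquad V_\omega=\Big\langle\tfrac{dx}{y^2},\tfrac{x\,dx}{y^2},\overline{\tfrac{dx}y}\Big\rangle,\qquad V_{\omega^2}=\overline{V_\omega},$$
both of dimension $3$. So $H^1(\mathcal J_s)^\rho=0$, and $H^5(\mathcal J_s)^\rho=0$ by Poincaré duality. On $\wedge^iV_\omega\otimes\wedge^{3-i}V_{\omega^2}$ the operator $\rho^*$ is $\omega^{i+2(3-i)}=\omega^{6-i}$, so
$$H^3(\mathcal J_s,\mathbb C)^\rho=\wedge^3V_\omega\oplus\wedge^3V_{\omega^2},\tag{9}$$
of dimension $2$. This is where a pure symmetry argument stops. On the general curve we have only $\rho$, and $\rho$ has a two-dimensional invariant space in $H^3$ where $\kappa$ can hide. The plan is to show that this hiding place is, as a motive, a copy of an elliptic curve with $j=0$, so that $\kappa$ becomes a point of that curve modulo torsion. Monodromy will then force the point to vanish.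

## 8. The generic Ceresa class as a point of an elliptic curve

Let $F=\mathbb C(a,b)$, $K=\bar F$, $G=\mathrm{Gal}(K/F)$, $X=\mathcal J_K$, and let $\kappa_\eta\in\mathrm{CH}^2(X)$ be the Ceresa class. It is $G$-invariant because the curve and $\infty$ are defined over $F$. Let $E$ be the elliptic curve $z^2=w^3+1$ over $\mathbb C$ (so $j=0$; it replaces the curve $E$ of Sections 5 and 6), and let $[\omega]:(w,z)\mapsto(\omega^2w,z)$. It acts on $H^0(E,\Omega^1)=\mathbb C\frac{dw}{z}$ by $[\omega]^*=\omega^2$.

**Chow motives.** They have $\mathbb Q$-coefficients and are contravariant, with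
$$\mathrm{Hom}\big(h(Z)(m),h(Z')(n)\big)=\mathrm{CH}^{\dim Z+n-m}(Z\times Z')_{\mathbb Q},$$
and one also allows direct summands cut out by idempotents. One puts $\mathrm{CH}^i(N(n))=\mathrm{CH}^{i+n}(N)$. For an abelian variety let $h(X)=\bigoplus h^i(X)$ be the canonical decomposition of Deninger–Murre. It is compatible with homomorphisms and with $G$; $h^i(X)$ has cohomology $H^i(X)$; and $[-1]^*$ acts on $h^i$ by $(-1)^i$.

*Example.* For an elliptic curve, $\mathrm{CH}^1(E_K)_{\mathbb Q}$ is $\mathrm{Pic}^0(E_K)_{\mathbb Q}$ plus a line recording the degree. The first summand is $\mathrm{CH}^1(h^1(E_K))_{\mathbb Q}=E(K)\otimes\mathbb Q$. Moreover $\mathrm{End}(h^1(E_K))=\mathrm{End}(E)\otimes\mathbb Q\cong\mathbb Q(\omega)$, a field, which acts on $E(K)\otimes\mathbb Q$.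

**Definition 4.** A complex abelian fourfold $A$ with an automorphism $\alpha$ is of Weil type for $\mathbb Q(\sqrt{-3})$ if $\alpha$ acts on $H^1(A,\mathbb Q)$ with only primitive cube roots of unity as eigenvalues, acts on $H^0(A,\Omega^1)$ with eigenvalues $\omega,\omega,\omega^2,\omega^2$, and preserves a polarization. Its Weil classes are $W=\wedge^4_{\mathbb Q(\omega)}H^1(A,\mathbb Q)\subset H^4(A,\mathbb Q)$. After tensoring with $\mathbb C$, $W$ is the sum of the top exterior powers of the two eigenspaces of $\alpha^*$ on $H^1$.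

*Example.* Take $A=E^4$ and $\alpha=[\omega]\times[\omega]\times[\omega]^2\times[\omega]^2$, with eigenvalues $\omega^2,\omega^2,\omega,\omega$ on $\Omega^1$. Write $U_\omega,U_{\omega^2}$ for the eigenlines of $[\omega]^*$ on $H^1(E,\mathbb C)$ and superscripts for the factors. The first line of $W_{\mathbb C}$ is $U_\omega^{(1)}\otimes U_\omega^{(2)}\otimes U_{\omega^2}^{(3)}\otimes U_{\omega^2}^{(4)}$, the product of the $(1,1)$-lines $U_\omega^{(1)}\otimes U_{\omega^2}^{(3)}$ and $U_\omega^{(2)}\otimes U_{\omega^2}^{(4)}$; the second is similar. The $(1,1)$-part of $H^1(E)\otimes H^1(E)$ is spanned by divisor classes, because $\mathrm{End}(E)$ has rank $2$. So here the Weil classes are visibly algebraic.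

We use two published theorems.

- **(K)** Motives of abelian varieties, and their direct summands, are finite-dimensional, and a homologically trivial endomorphism of a finite-dimensional motive is nilpotent (Kimura, *Chow groups are finite dimensional, in some sense*, Math. Ann. 331 (2005)). Hence a homologically trivial idempotent of such a motive is $0$.
- **(S)** Weil classes on complex abelian fourfolds of Weil type for $\mathbb Q(\sqrt{-3})$ are algebraic (Schoen, Compositio Math. 65 (1988) and *Addendum*, Compositio Math. 114 (1998), the latter for arbitrary discriminant).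

**Step 1.** This step places $\kappa_\eta$ in a small motive. Let $M=h^3(X)^\rho$ be the summand of $h^3(X)$ cut out by $\frac13(1+\rho+\rho^2)$. Since $[-1]^*\kappa_\eta=-\kappa_\eta$ and $\rho^*\kappa_\eta=\kappa_\eta$, the class lies in $\bigoplus_{i=1,3,5}\mathrm{CH}^2(h^i(X)^\rho)_{\mathbb Q}$. The motives $h^1(X)^\rho$ and $h^5(X)^\rho$ have zero cohomology, so their identity maps are homologically trivial idempotents, and by (K) both motives vanish. Thus $\kappa_\eta\in\mathrm{CH}^2(M)_{\mathbb Q}$.

**Step 2.** This step produces a correspondence between $X$ and $E$ that is nonzero on the right part of cohomology. Both $K$ and $\mathbb C$ are algebraically closed of characteristic $0$ with the cardinality of the continuum, so there is an isomorphism $K\cong\mathbb C$ that is the identity on $\mathbb Q(\omega)$. Use it to speak of singular cohomology. It carries $X$ to the Jacobian of a curve in our family, with its $\rho$, so Section 7 applies. It carries $E_K$ with $[\omega]$ to the same equation with the same formula.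

The automorphism $\rho\times[\omega]$ of $X\times E$ has only primitive cube roots of unity as eigenvalues on $H^1(X\times E,\mathbb Q)$. On $H^0(\Omega^1)$ its eigenvalues are $\omega,\omega,\omega^2$ from $X$ and $\omega^2$ from $E$. It preserves the product of the theta polarization and a polarization of $E$. So $X\times E$ is a fourfold of Weil type, and its Weil classes satisfy
$$W_{\mathbb C}=(\wedge^3V_\omega\otimes U_\omega)\oplus(\wedge^3V_{\omega^2}\otimes U_{\omega^2})\subset H^3(X)\otimes H^1(E).$$
By (S) there is $\Gamma\in\mathrm{CH}^2(X\times E)_{\mathbb Q}$ with class $0\ne w\in W$. Complex conjugation exchanges the two lines and fixes $w$, so both components of $w$ are nonzero. The cup product on $H^1(E)$ is $[\omega]^*$-invariant, so $U_\omega$ pairs perfectly with $U_{\omega^2}$ and each line is orthogonal to itself. Hence $\Gamma_*$ maps $U_{\omega^2}$ onto $\wedge^3V_\omega$ and $U_\omega$ onto $\wedge^3V_{\omega^2}$: by (9) it maps $H^1(E)$ isomorphically onto $H^3(X)^\rho$.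

**Step 3.** This step upgrades $\Gamma$ to an isomorphism of motives $h^1(E_K)(-1)\cong M$. Composing with projectors, $\Gamma$ gives $f:h^1(E_K)(-1)\to M$ and ${}^t\Gamma$ gives $g:M\to h^1(E_K)(-1)$; the degrees fit, since $\dim E+1=2=\dim X-1$. On cohomology $f$ is the isomorphism of Step 2, and up to sign
$$\int_Eg(m)\cup\alpha=\int_Xm\cup f(\alpha),$$
both sides being $\pm\int_{X\times E}w\cup m\cup\alpha$. The cup product on $H^3(X)$ is perfect and $\rho$-invariant, hence perfect on $H^3(X)^\rho=f(H^1(E))$. If $gf(\alpha)=0$, then $\int_Xf(\alpha)\cup f(\beta)=0$ for all $\beta$, so $f(\alpha)$ is orthogonal to $H^3(X)^\rho$. Then $f(\alpha)=0$ and $\alpha=0$. So $gf$ is injective on $H^1(E)$. Therefore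
$$\lambda:=gf\in\mathrm{End}(h^1(E_K))\cong\mathbb Q(\omega)$$
is nonzero, hence invertible. Let $e=f\lambda^{-1}g\in\mathrm{End}(M)$. Then $e^2=f\lambda^{-1}(gf)\lambda^{-1}g=e$. On cohomology $f$ and $gf$ are isomorphisms, so $g$ is too, and $e$ is an invertible idempotent, that is, the identity. So $1-e$ is a homologically trivial idempotent, and $e=1$ by (K). Together with $\lambda^{-1}gf=1$, this says that $f$ is an isomorphism with inverse $\lambda^{-1}g$. Taking $\mathrm{CH}^2$,
$$f_*:\ E(K)\otimes\mathbb Q=\mathrm{CH}^1(h^1(E_K))_{\mathbb Q}\ \xrightarrow{\ \sim\ }\ \mathrm{CH}^2(M)_{\mathbb Q}.\tag{10}$$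
Let $q=f_*^{-1}(\kappa_\eta)\in E(K)\otimes\mathbb Q$. The class $\kappa_\eta$ is torsion if and only if $q=0$.

## 9. Monodromy of order three and the vanishing of the point $q$

**Step 1.** First we record how Galois moves $q$. The motives $M$ and $h^1(E_K)$ are defined over $F$ (note $\mathbb C\subset F$, so $\rho$ and $E$ are), and $G$ acts on correspondences between them. From now on $g$ denotes an element of $G$. Put
$$\chi(g)=f^{-1}\circ g(f)\in\mathrm{Aut}(h^1(E_K))=\mathbb Q(\omega)^\times .$$
Since $G$ fixes $\mathrm{End}(h^1(E_K))$, we get $\chi(gh)=f^{-1}g(h(f))=f^{-1}g(f\chi(h))=f^{-1}g(f)\chi(h)=\chi(g)\chi(h)$. As $f$ is defined over a finite extension of $F$, $\chi$ has finite image, so its values lie in $\mu_6$, the roots of unity of $\mathbb Q(\omega)$. From $f_*q=\kappa_\eta=g(\kappa_\eta)=g(f)_*g(q)=f_*\chi(g)g(q)$ we get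
$$g(q)=\chi(g)^{-1}q\qquad(g\in G).\tag{11}$$

**Step 2.** Next we read $\chi$ from topology. Because $E$ is defined over $\mathbb C$, $G$ acts trivially on $H^1(E_K,\mathbb Q_\ell)$ and on $\mathbb Q_\ell(1)$. Hence $g$ acts on $H^3(X,\mathbb Q_\ell)^\rho$ as $f_*\chi(g)f_*^{-1}$. This action factors through $\pi_1^{\text{ét}}(S)$, since $H^3(X,\mathbb Q_\ell)$ is the generic stalk of the lisse sheaf $R^3\pi_*\mathbb Q_\ell$ on $S$. Elements of $\mathbb Q(\omega)^\times$ act faithfully on $H^1(E,\mathbb Q_\ell)$, so $\chi$ itself factors through $\pi_1^{\text{ét}}(S)$. The latter is the profinite completion of $\pi_1(S(\mathbb C))$, and the action restricts to the topological monodromy representation. So $\chi$ comes from a homomorphism $\pi_1(S(\mathbb C))\to\mu_6$, which factors through $H_1(S(\mathbb C),\mathbb Z)$. As $\{\Delta=0\}$ is an irreducible affine plane curve, $H_1(S(\mathbb C),\mathbb Z)\cong\mathbb Z$ by the winding number of $\Delta$. Hence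
$$\chi(\gamma)=\varepsilon^{\mathrm{wind}(\gamma)},\qquad\varepsilon\in\mu_6,$$
and the monodromy of $\gamma$ on $H^3(\mathcal J_s)^\rho$ has eigenvalues $\chi(\gamma),\overline{\chi(\gamma)}$.

**Step 3.** We show that $\varepsilon$ is a primitive cube root of unity, using the two symmetric curves.

Consider the loop $(0,e^{2\pi is})$, $s\in[0,1]$. There $\Delta=27e^{4\pi is}$, of winding number $2$. The map $(x,y)\mapsto(e^{2\pi is/3}x,e^{8\pi is/9}y)$ carries $y^3=x^4+x$ to $y^3=x^4+e^{2\pi is}x$. At $s=1$ it is $\sigma:(x,y)\mapsto(\theta^3x,\theta^4y)$, so the monodromy is induced, up to inversion, by $\sigma$. On $V_\omega=\langle\frac{dx}{y^2},\frac{x\,dx}{y^2},\overline{\frac{dx}y}\rangle$ the eigenvalues of $\sigma^*$ are $\theta^4,\theta^7,\theta$, so on $\wedge^3V_\omega$ it is $\theta^{12}=\omega$. Hence $\varepsilon^2$ is a primitive cube root of unity.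

Consider the loop $(e^{2\pi is}a_0,0)$ with $a_0\ne0$. There $\Delta=8a_0^3e^{6\pi is}$, of winding number $3$. The map $(x,y)\mapsto(e^{\pi is}x,e^{4\pi is/3}y)$ multiplies both sides of $y^3=x^4+a_0x^2-\frac{a_0^2}{12}$ by $e^{4\pi is}$, with $a_0$ turned into $e^{2\pi is}a_0$. At $s=1$ it is $(x,y)\mapsto(-x,\omega^2y)$, that is, $\rho^2$ composed with $(x,y)\mapsto(-x,y)$. Now $\rho$ acts trivially on $H^3(\mathcal J_s)^\rho$. On the basis of $V_\omega$ above, $x\mapsto-x$ acts by $-1,+1,-1$, with determinant $1$, and by conjugation its determinant on $V_{\omega^2}$ is also $1$. So the monodromy on $H^3(\mathcal J_s)^\rho$ is trivial and $\varepsilon^3=1$.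

Therefore $\varepsilon=\varepsilon^3(\varepsilon^2)^{-1}$ is a primitive cube root of unity.

**Step 4.** We show that $q$ is a constant point, defined over $\mathbb C$. Let $L=F(j)$ with $j^3=\Delta$. The covering $j^3=\Delta$ of $S$ corresponds to $\gamma\mapsto\omega^{\mathrm{wind}(\gamma)}$, which has the same kernel as $\chi$; so $\chi$ is trivial on $\mathrm{Gal}(K/L)$. By (11), $q$ is fixed by $\mathrm{Gal}(K/L)$. It is defined over some finite Galois extension $L'/L$, and averaging over $\mathrm{Gal}(L'/L)$ shows $q\in E(L)\otimes\mathbb Q$.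

With $\mathsf s=j/a$ and $\mathsf m=b/a$, dividing $j^3=8a^3+27b^2$ by $a^2$ gives
$$a(\mathsf s^3-8)=27\mathsf m^2 .$$
So $a$, and then $b=\mathsf ma$ and $j=\mathsf sa$, lie in $\mathbb C(\mathsf s,\mathsf m)$. Hence $L=\mathbb C(\mathsf s,\mathsf m)$, and it is purely transcendental because its transcendence degree is $2$. An element of $E(L)$ is a rational map from $\mathbb A^2$ to an elliptic curve, and such a map is constant, since it is constant on lines. So $E(L)=E(\mathbb C)$, and all of $G$ fixes $q$.

**Step 5.** We conclude that $q=0$. Choose $g\in G$ with $\chi(g)=\varepsilon\ne1$. Then (11) reads $q=\varepsilon^{-1}q$, so $(1-\varepsilon^{-1})q=0$. As $1-\varepsilon^{-1}\in\mathbb Q(\omega)^\times$ acts invertibly, $q=0$. Thus $\kappa_\eta$ is torsion: there is $n\ge1$ with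
$$n\,\kappa_\eta=0\quad\text{in }\mathrm{CH}^2(X).\tag{12}$$

## 10. The order of $\kappa_s$ is constant on $S$ and equals nine

**Step 1.** We carry (12) to every fibre. Let $s\in S(\mathbb C)$ and let $B$ be the intersection of $S$ with a line through $s$. Apply Lemma 1 with $m=n$ to the DVR $\mathcal O_{S,B}$, with fraction field $F$ and residue field $\mathbb C(B)$. This shows that $n$ kills the Ceresa class over $\overline{\mathbb C(B)}$. Apply it again to the DVR $\mathcal O_{B,s}$, with fraction field $\mathbb C(B)$ and residue field $\mathbb C$. This gives $n\kappa_s=0$ for all $s\in S(\mathbb C)$.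

**Step 2.** We show that the order does not depend on $s$. Let $\nu(s)=AJ(\kappa_s)\in J^2(\mathcal J_s)$. This is a holomorphic section of the family of intermediate Jacobians (Griffiths; see Voisin, *Hodge Theory and Complex Algebraic Geometry II*, Ch. 7). By Step 1 it takes values in the $n$-torsion, which is the local system $R^3\pi_*\mathbb Z\otimes\frac1n\mathbb Z/\mathbb Z$, a finite covering of the connected space $S(\mathbb C)$. A continuous section of a finite covering is locally constant, so the order of $\nu(s)$ is independent of $s$.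

Moreover, for a smooth projective complex variety, $AJ$ is injective on the torsion of $\mathrm{CH}^2_{\hom}$ (Bloch, Merkurjev–Suslin; see Murre, *Applications of algebraic K-theory to the theory of algebraic cycles*, LNM 1124 (1985)). Since $\kappa_s$ is torsion and homologically trivial, $m\nu(s)=0$ implies $m\kappa_s=0$. So $\mathrm{ord}(\kappa_s)=\mathrm{ord}(\nu(s))$ is a constant $N$ on $S(\mathbb C)$.

**Step 3.** We bound $N$ from above at the most symmetric point $s=(0,1)$, the curve $y^3=x^4+x$. There (3) says $9\nu(s)=0$, so $N\mid9$.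

**Step 4.** We bound $N$ from below at $s=(-12,0)$, the curve $C_0$. There $3\kappa_s\ne0$ by Theorem A, so $N\nmid3$. Together with Step 3, $N=9$. This proves Theorem B for $\Omega=\mathbb C$.

**Step 5.** Finally we pass to a general field $\Omega$. The coefficients of $f$ lie in a field $k_0\subset\Omega$ that is finitely generated over $\mathbb Q$. Embed $\bar k_0$ into both $\mathbb C$ and $\Omega$. By Fact 1 the order of $\kappa_\infty(C_f)$ over $\bar k_0$ equals its order over $\mathbb C$, which is $9$, and it also equals its order over $\Omega$. Since $C_t$ is the point $(-12,t)$, which lies in $S$ exactly when $t^2\ne512$, and $y^3=x^4+x$ is the point $(0,1)$, the particular cases follow. $\blacksquare$
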